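\title{Reduction by stages and simple W-algebras of type $A$ at level $-n+n/q$}

\begin{abstract}
Let $n,q\ge2$ be coprime, write $n=qm+p$ with $m\ge1$ and $p\ge2$, and let $\mathbf a$ be a partition of $p$ with all parts at most $q$. We prove that the simple W-algebra of $\mathfrak{sl}_n$ at level $-n+n/q$ attached to the Jordan type $(q^m,\mathbf a)$ is isomorphic to the simple W-algebra of $\mathfrak{sl}_p$ at level $-p+p/q$ attached to the Jordan type $\mathbf a$. The proof combines a reduction by stages, valid at every noncritical level, with a product formula for characters in which Jordan blocks of size $q$ contribute trivially.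
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $f$ be a nilpotent element of $\mathfrak{sl}_N$ and let $\kappa\in\mathbf C$. The universal affine W-algebra $\mathcal W^\kappa(\mathfrak{sl}_N,f)$ is the quantum Hamiltonian reduction, attached to $f$, of the universal affine vertex algebra $V^\kappa(\mathfrak{sl}_N)$: one takes a nilpotent subalgebra adapted to $f$ and forces its currents $J_b$, by a cohomological construction, to take the constant values $-\operatorname{tr}(fb)$. The definition is recalled in Section~\ref{sec:brst}. The algebra depends only on the Jordan type of $f$, a partition of $N$. We write $\mathcal W_\kappa(\mathfrak{sl}_N,f)$ for its unique graded simple quotient. For $f=0$ nothing is imposed, and the two algebras are $V^\kappa(\mathfrak{sl}_N)$ and its simple quotient $L_\kappa(\mathfrak{sl}_N)$.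

The universal algebra has the graded dimension of a polynomial algebra in $\dim\mathfrak{sl}_N^f$ fields and their derivatives, where $\mathfrak{sl}_N^f$ is the centralizer of $f$ (Lemma~\ref{lem:weyl}). The simple quotient can be much smaller, and so simple W-algebras attached to different Lie algebras can coincide. We prove the following family of coincidences, which was conjectured in \cite{stages}.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $q\ge2$ be coprime integers, let $m\ge1$ be an integer with $p:=n-qm\ge2$, and let $\mathbf a$ be a partition of $p$ all of whose parts are at most $q$. Let $f_0\in\mathfrak{sl}_p$ be nilpotent of Jordan type $\mathbf a$ and let $f_2\in\mathfrak{sl}_n$ be nilpotent of Jordan type $(q^m,\mathbf a)$. Then there is an isomorphism of vertex algebras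
\[
\mathcal W_{-p+p/q}(\mathfrak{sl}_p,f_0)\cong\mathcal W_{-n+n/q}(\mathfrak{sl}_n,f_2).
\]
\end{theorem}

In the setting of this theorem we write $k=-n+n/q$ and $k'=-p+p/q$; note that $\gcd(p,q)=\gcd(n,q)=1$. In words, at the levels $-N+N/q$ Jordan blocks of size $q$ may be deleted. The smallest possible $n$ is $5$. For $q=3$ and $\mathbf a=(1,1)$ the theorem says that $\mathcal W_{-10/3}(\mathfrak{sl}_5,f)\cong L_{-4/3}(\mathfrak{sl}_2)$ for $f$ of type $(3,1,1)$, although $\dim\mathfrak{sl}_5^f=10$ and $\dim\mathfrak{sl}_2=3$.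

Two computations make the statement plausible. The first concerns levels. Let $f_1\in\mathfrak{sl}_n$ have type $(q^m,1^p)$. Its centralizer contains a copy of $\mathfrak{sl}_p$, which gives rise to affine currents in $\mathcal W^\kappa(\mathfrak{sl}_n,f_1)$ of level $\kappa+m(q-1)$, and
\begin{equation}\label{eq:levels}
k+m(q-1)=-(n-qm)+\frac{n-qm}{q}=k'.
\end{equation}
The second concerns characters. For $N$ coprime to $q$ and $f$ with Jordan blocks of size at most $q$, the character of the reduction of $L_{-N+N/q}(\mathfrak{sl}_N)$ by $f$ is a factor independent of $N$ and $f$ times a product over ordered pairs of Jordan blocks (Proposition~\ref{prop:product}), and every pair that involves a block of size $q$ contributes $1$ (Lemma~\ref{lem:cancel}). So the reduction of $L_k(\mathfrak{sl}_n)$ by $f_2$ and the reduction of $L_{k'}(\mathfrak{sl}_p)$ by $f_0$ have the same character.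

An equality of characters provides no map, and we do not show that these reductions are simple. Instead we exhibit one nonzero vertex algebra as a quotient of both universal W-algebras; since each of them has a unique maximal ideal, this suffices. For a module $M$ over $V^\kappa(\mathfrak{sl}_N)$ let $H^\bullet_f(M)$ be the cohomology of the reduction complex defined in \eqref{eq:Hf}. It is a vertex algebra when $M$ is a vertex algebra with a homomorphism from $V^\kappa(\mathfrak{sl}_N)$, and $H^0_f(V^\kappa(\mathfrak{sl}_N))\cong\mathcal W^\kappa(\mathfrak{sl}_N,f)$ for $\kappa\neq -N$. The first ingredient says that the reduction by $f_2=f_1+f_0$ can be carried out in two stages.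

\begin{theorem}[Reduction by stages]\label{thm:stages}
Let $q,m\ge1$ and $p\ge2$ be integers, $n=qm+p$, and let $\mathbf a$ be a partition of $p$ with all parts at most $q$. Let $f_0\in\mathfrak{sl}_p$ and $f_1,f_2\in\mathfrak{sl}_n$ have Jordan types $\mathbf a$, $(q^m,1^p)$ and $(q^m,\mathbf a)$. Let $\kappa\ne-n$. There is a homomorphism
\[
\eta\colon V^{\kappa+m(q-1)}(\mathfrak{sl}_p)\to\mathcal W^\kappa(\mathfrak{sl}_n,f_1)
\]
such that $H^i_{f_0}(\mathcal W^\kappa(\mathfrak{sl}_n,f_1))=0$ for $i\ne0$ and $H^0_{f_0}(\mathcal W^\kappa(\mathfrak{sl}_n,f_1))\cong\mathcal W^\kappa(\mathfrak{sl}_n,f_2)$ as vertex algebras.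
\end{theorem}

The second ingredient says that at level $k$ the first stage leaves nothing but the $\mathfrak{sl}_p$-currents.

\begin{theorem}[Collapse of the first stage]\label{thm:collapse}
In the setting of Theorem~\ref{thm:main}, the composite
\[
V^{k'}(\mathfrak{sl}_p)\xrightarrow{\ \eta\ }\mathcal W^k(\mathfrak{sl}_n,f_1)\to H^0_{f_1}(L_k(\mathfrak{sl}_n))
\]
is surjective and induces an isomorphism $L_{k'}(\mathfrak{sl}_p)\cong H^0_{f_1}(L_k(\mathfrak{sl}_n))$.
\end{theorem}

Thus $L_{k'}(\mathfrak{sl}_p)$ is a quotient of $\mathcal W^k(\mathfrak{sl}_n,f_1)$, and reducing by $f_0$ makes $H^0_{f_0}(L_{k'}(\mathfrak{sl}_p))$ the common quotient that we want. We use two results from the literature: Arakawa's vanishing theorem \cite{Ar} and the Kac--Wakimoto character formula \cite{KW}. Section~\ref{sec:example} runs the argument for $\mathfrak{sl}_5$. Sections \ref{sec:polar} and \ref{sec:left} contain the two tools for comparing reduction complexes, Section~\ref{sec:stages} proves Theorem~\ref{thm:stages}, Section~\ref{sec:char}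 the product formula, and Section~\ref{sec:final} the remaining two theorems.

\section{BRST complexes and W-algebras}\label{sec:brst}

\subsection{Rules of computation}
For elements $a,b$ of a vertex superalgebra with vacuum $|0\rangle$ and translation operator $\partial$ we write $Y(a,z)=\sum_{j\in\mathbf Z}a_{(j)}z^{-j-1}$, ${:}ab{:}=a_{(-1)}b$ and $[a_\lambda b]=\sum_{j\ge0}\frac{\lambda^j}{j!}a_{(j)}b$. With $|a|$ the parity of $a$, the following identities hold.
\begin{align*}
&[\partial a_\lambda b]=-\lambda[a_\lambda b],\qquad [a_\lambda\partial b]=(\lambda+\partial)[a_\lambda b],\qquad [b_\lambda a]=-(-1)^{|a||b|}[a_{-\lambda-\partial}b];\\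
&[a_\lambda[b_\mu c]]=[[a_\lambda b]_{\lambda+\mu}c]+(-1)^{|a||b|}[b_\mu[a_\lambda c]]\quad\text{(Jacobi)};\\
&[a_\lambda{:}bc{:}]={:}[a_\lambda b]c{:}+(-1)^{|a||b|}{:}b[a_\lambda c]{:}+\int_0^\lambda[[a_\lambda b]_\mu c]\,d\mu\quad\text{(Wick)};\\
&{:}({:}ab{:})c{:}-{:}a({:}bc{:}){:}=\sum_{j\ge0}a_{(-j-2)}b_{(j)}c+(-1)^{|a||b|}\sum_{j\ge0}b_{(-j-2)}a_{(j)}c .
\end{align*}
We call the last identity quasi-associativity. On any module the supercommutator of modes is $[a_{(i)},b_{(j)}]=\sum_{l\ge0}\binom il(a_{(l)}b)_{(i+j-l)}$. In particular $[a_{(0)},b_{(j)}]=(a_{(0)}b)_{(j)}$, so $a_{(0)}$ is a derivation of all products. If all brackets among some fields vanish, their normally ordered products are associative and supercommutative, and we omit the colons. In a tensor product, $(a\otimes b)_{(0)}=\sum_ja_{(j)}\otimes b_{(-1-j)}$.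

We also use the following \emph{Koszul lemma}. Let $(U,d)$ be an acyclic complex of vector superspaces with $d$ odd, and extend $d$ as an odd derivation to the free supercommutative algebra $S(U)=\bigoplus_rS^r(U)$. Then $S^r(U)$ is acyclic for $r\ge1$: if $dh+hd=1$ on $U$, the odd derivation extending $h$ satisfies $dh+hd=r$ on $S^r(U)$.

\subsection{Affine vertex algebras}
Let $\mathfrak g=\mathfrak{sl}_N$, $(a|b)=\operatorname{tr}(ab)$. The vertex algebra $V^\kappa=V^\kappa(\mathfrak g)$ is generated by even fields $J_a$, linear in $a\in\mathfrak g$, with $[J_a{}_\lambda J_b]=J_{[a,b]}+\kappa\lambda(a|b)$. Its modules are the smooth modules of level $\kappa$ over the affine Lie algebra $\widehat{\mathfrak g}$, with $J_{a(j)}=at^j$; smooth means that every vector is killed by $t^j\mathfrak g[t]$ for large $j$. A \emph{vertex algebra over $V^\kappa$} is a vertex algebra with a homomorphism from $V^\kappa$. For a dominant integral weight $\nu\in P_+$ of $\mathfrak g$, let $V_\nu$ be the simple $\mathfrak g$-module of highest weight $\nu$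 and let $V(\nu)$ be the Weyl module induced from $V_\nu$, with $t\mathfrak g[t]$ acting by zero. Thus $V(0)=V^\kappa$.

Let $\kappa\ne-N$. The Sugawara vector $\omega_{\mathrm{Sug}}\in V^\kappa$ satisfies $[\omega_{\mathrm{Sug}}{}_\lambda J_a]=(\partial+\lambda)J_a$, and $L_0=(\omega_{\mathrm{Sug}})_{(1)}$ acts on $V_\nu\subset V(\nu)$ by
\[
h_\nu=\frac{(\nu,\nu+2\rho)}{2(\kappa+N)} .
\]
Submodules of $V(\nu)$ are $L_0$-graded, so $V(\nu)$ has a unique simple quotient $L(\nu)$, and $L(0)=L_\kappa(\mathfrak g)$. Let $\mathrm{KL}_\kappa$ be the category of weight $\widehat{\mathfrak g}$-modules of level $\kappa$ which are locally $\mathfrak g$-finite, on which $t\mathfrak g[t]$ acts locally nilpotently, and which are unions of finitely generated submodules in category $\mathcal O$. It contains the $V(\nu)$ and is closed under subquotients. Whenever $\mathrm{KL}_\kappa$ or $L_0$ appears, the level is noncritical, $\kappa\ne-N$. The next subsection is valid at every level; this matters because the level $\kappa+m(q-1)$ in Theorem~\ref{thm:stages}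 may be critical for $\mathfrak{sl}_p$.

\subsection{The complex of a subalgebra with a character}
A real diagonal matrix grades $\mathfrak g$ by the eigenvalues of its adjoint action; we call this a \emph{diagonal grading}. A subspace is \emph{positive} for it if it is spanned by homogeneous elements of positive degree. Let $\mathfrak m\subset\mathfrak g$ be a positive subalgebra and let $\chi\colon\mathfrak m\to\mathbf C$ be a character, that is, a linear form with $\chi([\mathfrak m,\mathfrak m])=0$.

The ghost vertex superalgebra $F(\mathfrak m)$ is generated by odd fields $\psi_a$ ($a\in\mathfrak m$) and $\psi^*_\xi$ ($\xi\in\mathfrak m^*$) with $[\psi_a{}_\lambda\psi^*_\xi]=\xi(a)$ and all other brackets zero. As a vector space it is the exterior algebra on the creation modes $(-j)$, $j\ge1$; since $[\psi_{a(i)},\psi^*_{\xi(j)}]=\xi(a)\delta_{i+j,-1}$, the modes $(j)$ with $j\ge0$ act as partial derivatives. It is graded by \emph{charge}: $\psi^*$ has charge $1$ and $\psi$ has charge $-1$. Sums over $b,c$ run over a homogeneous basis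 of $\mathfrak m$ with dual basis $b^*$, and $\psi^*_b=\psi^*_{b^*}$. For $T\in\operatorname{End}(\mathfrak m)$ put $\psi_T=\sum_b{:}\psi_{Tb}\psi^*_b{:}$. Then
\begin{equation}\label{eq:bilinear}
[\psi_T{}_\lambda\psi_a]=\psi_{Ta},\qquad[\psi_T{}_\lambda\psi^*_\xi]=-\psi^*_{T^*\xi},\qquad[\psi_T{}_\lambda\psi_S]=\psi_{[T,S]}+\lambda\operatorname{tr}(TS).
\end{equation}
Indeed, Wick's formula gives $[\psi_a{}_\lambda\psi_T]=-\sum_bb^*(a)\psi_{Tb}$ and $[\psi^*_\xi{}_\lambda\psi_T]=\sum_b\xi(Tb)\psi^*_b$, skew-symmetry gives the first two formulas, and then the three terms of Wick's formula for $[\psi_T{}_\lambda\psi_S]$ are $\psi_{TS}$, $-\psi_{ST}$ and $\lambda\sum_bb^*(TSb)$.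

For a $V^\kappa$-module $M$ put $C(M;\mathfrak m,\chi)=M\otimes F(\mathfrak m)$, graded by charge, with the operator $d=Q_{(0)}$, where
\begin{equation}\label{eq:Q}
Q=\sum_b(J_b+\chi(b))\psi^*_b+\tfrac12\sum_b{:}\psi_{\operatorname{ad}b}\psi^*_b{:}=\sum_b(J_b+\chi(b))\psi^*_b+\tfrac12\sum_{b,c}\psi_{[b,c]}\psi^*_c\psi^*_b .
\end{equation}
Here $\operatorname{ad}b$ is restricted to $\mathfrak m$. The three factors in the last sum have zero brackets, because $[b,c]$ has larger degree than $b$ and $c$. A current $J_v$ that normalizes $\mathfrak m$ does not commute with $Q$ until one adds the action of $v$ on the ghosts; the next lemma measures what is then left.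

\begin{lemma}\label{lem:K}
Let $v\in\mathfrak g$ satisfy $[v,\mathfrak m]\subset\mathfrak m$, and put $K_v=J_v+\psi_{\operatorname{ad}v|_{\mathfrak m}}$. Then
\[
[K_v{}_\lambda Q]=-\sum_b\chi([v,b])\psi^*_b+\lambda\sum_b\bigl(\kappa(v|b)+\operatorname{tr}_{\mathfrak m}(\operatorname{ad}v\operatorname{ad}b)\bigr)\psi^*_b ,
\]
and for two such elements $[K_v{}_\lambda K_w]=K_{[v,w]}+\lambda\bigl(\kappa(v|w)+\operatorname{tr}_{\mathfrak m}(\operatorname{ad}v\operatorname{ad}w)\bigr)$. If all homogeneous components of $v$ have degree $\ge0$, the $\lambda$-term of $[K_v{}_\lambda Q]$ vanishes.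
\end{lemma}

\begin{proof}
The field $J_v$ contributes $\sum_b(J_{[v,b]}+\kappa\lambda(v|b))\psi^*_b$ to $[K_v{}_\lambda Q]$. By \eqref{eq:bilinear} the bracket of $\psi_{\operatorname{ad}v}$ with $\sum_b(J_b+\chi(b))\psi^*_b$ is $-\sum_b(J_{[v,b]}+\chi([v,b]))\psi^*_b$. By Wick's formula,
\[
[\psi_{\operatorname{ad}v}{}_\lambda{:}\psi_{\operatorname{ad}b}\psi_b^*{:}]={:}\psi_{\operatorname{ad}[v,b]}\psi^*_b{:}+\lambda\operatorname{tr}(\operatorname{ad}v\operatorname{ad}b)\psi^*_b-{:}\psi_{\operatorname{ad}b}\psi^*_{(\operatorname{ad}v)^*b^*}{:}-\lambda\psi^*_{(\operatorname{ad}[v,b])^*b^*}.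
\]
After summation over $b$ the first and third terms cancel. The last term becomes $-\lambda\sum_{b,c}b^*([[v,b],c])\psi^*_c=\lambda\sum_c\operatorname{tr}(\operatorname{ad}c\operatorname{ad}v)\psi^*_c$, which equals the sum of the second terms. Multiplying by $\frac12$ and adding gives the first formula. The second follows from \eqref{eq:bilinear}. If $v$ has components of degree $\ge0$, then $vb$ and $\operatorname{ad}v\operatorname{ad}b$ strictly raise degrees, so both traces vanish.
\end{proof}

\begin{lemma}\label{lem:d}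
For $a\in\mathfrak m$, $\xi\in\mathfrak m^*$, $v\in\mathfrak g$,
\begin{gather*}
d\psi_a=I_a:=J_a+\chi(a)+\psi_{\operatorname{ad}a},\qquad d\psi^*_\xi=\tfrac12\sum_{b,c}\xi([b,c])\psi^*_c\psi^*_b,\\
dJ_v=\sum_bJ_{[b,v]}\psi^*_b+\kappa\sum_b(v|b)\,\partial\psi^*_b ,
\end{gather*}
and $d^2=0$.
\end{lemma}

\begin{proof}
By Wick's formula, the bracket of $\psi_a$ with the cubic part of $Q$ is $\frac12\bigl(-\sum_b\psi_{[b,a]}\psi^*_b+\sum_c\psi_{[a,c]}\psi^*_c\bigr)=\psi_{\operatorname{ad}a}$, so $[\psi_a{}_\lambda Q]=I_a$. Further $[\psi^*_\xi{}_\lambda Q]=\frac12\sum\xi([b,c])\psi^*_c\psi^*_b$ and $[J_v{}_\lambda Q]=\sum_b(J_{[v,b]}+\kappa\lambda(v|b))\psi^*_b$. Skew-symmetry at $\lambda=0$ gives the three formulas. Lemma~\ref{lem:K} with $v=a$ gives $[I_a{}_\lambda Q]=0$, because $\chi$ is a character. By the Jacobi identity, $[\psi_a{}_\lambda[Q_\mu Q]]=[I_a{}_{\lambda+\mu}Q]-[Q_\mu I_a]=0$. An element of $V^\kappa\otimes F(\mathfrak m)$ killed by all $\psi_{a(j)}$, $j\ge0$, involves no $\psi^*$ and so has charge $\le0$. Since $[Q_\mu Q]$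 has charge $2$, it is zero, and $d^2=\frac12(Q_{(0)}Q)_{(0)}=0$.
\end{proof}

The first formula expresses the purpose of the complex: in cohomology, $J_a$ with its ghost correction equals $-\chi(a)$. The functor $M\mapsto C(M;\mathfrak m,\chi)$ is exact and commutes with directed unions. It sends vertex algebras over $V^\kappa$ to differential graded (dg) vertex algebras, whose cohomology is again a vertex algebra, and homomorphisms over $V^\kappa$ to homomorphisms.

\subsection{Neutral fields and the definition of W-algebras}\label{sub:neutral}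
One also wants to impose constraints along a subalgebra on which $\chi$ is not a character. Let $\mathfrak u=\mathfrak n\oplus\mathfrak z$ be a subalgebra with $\mathfrak n,\mathfrak z$ positive for a diagonal grading, and let $\chi\colon\mathfrak u\to\mathbf C$ be linear, such that
\begin{equation}\label{eq:neutral}
[\mathfrak u,\mathfrak u]\subset\mathfrak n,\quad\chi(\mathfrak z)=0,\quad\chi([\mathfrak n,\mathfrak u])=0,\quad(v,w)\mapsto\chi([v,w])\text{ is nondegenerate on }\mathfrak z .
\end{equation}
The constraints $J_v=0$ for $v\in\mathfrak z$ are inconsistent, since the bracket $J_{[v,w]}$ of $J_v$ and $J_w$ is set equal to $-\chi([v,w])$. Let $\Phi$ be the vertex algebra generated by even fields $\varphi_v$, linear in $v\in\mathfrak z$, with $[\varphi_v{}_\lambda\varphi_w]=\chi([v,w])$. Then $[(J_v+\varphi_v)_\lambda(J_w+\varphi_w)]=J_{[v,w]}+\chi([v,w])$ is again a constraint. Accordingly put $\widetilde C(M)=M\otimes\Phi\otimes F(\mathfrak u)$, with $\Phi$ in charge $0$, and take the operator $\widetilde Q_{(0)}$, where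
\[
\widetilde Q=\sum_{b}(J_b+\chi(b)+\varphi_b)\psi^*_b+\tfrac12\sum_b{:}\psi_{\operatorname{ad}b}\psi^*_b{:},
\]
$b$ runs over a homogeneous basis of $\mathfrak u$ adapted to $\mathfrak n\oplus\mathfrak z$, and $\varphi_b=0$ for $b\in\mathfrak n$. In all cases that we use, $\widetilde Q_{(0)}^2=0$ will follow from the proof of Lemma~\ref{lem:polar}.

Let $f\in\mathfrak g$ be nilpotent, complete it to an $\mathfrak{sl}_2$-triple $(e,h,f)$ with $h$ diagonal, and let $\mathfrak g=\bigoplus_i\mathfrak g_i$ be the \emph{Dynkin grading} by eigenvalues of $\frac12\operatorname{ad}h$. The \emph{Kac--Roan--Wakimoto (KRW) complex} of $M$ is $\widetilde C(M)$ for $\mathfrak n=\mathfrak g_{\ge1}$, $\mathfrak z=\mathfrak g_{1/2}$, $\chi=(f|\cdot)$, and $\mathcal W^\kappa(\mathfrak g,f)$ is the zeroth cohomology of the KRW complex of $V^\kappa$.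

\begin{theorem}[Arakawa \cite{Ar}]\label{thm:Ar}
For every nilpotent $f$ and every $M\in\mathrm{KL}_\kappa$, the cohomology of the KRW complex of $M$ vanishes in all degrees $i\ne0$.
\end{theorem}

Since the complex commutes with directed unions, it does not matter here whether modules are required to be finitely generated.

\section{The argument for $\mathfrak{sl}_5$ and the partition $(3,2)$}\label{sec:example}

Take $n=5$, $q=3$, $m=1$, $p=2$, $\mathbf a=(2)$, so $k=-10/3$ and $k'=-4/3$. Let $b_1,b_2,b_3,s_1,s_2$ be a basis of $\mathbf C^5$, let $f_1\colon b_3\mapsto b_2\mapsto b_1\mapsto0$ and $f_0\colon s_2\mapsto s_1\mapsto0$, both zero on the remaining basis vectors, and $f_2=f_1+f_0$. Write $(v\to w)$ for the matrix unit sending $v$ to $w$. The form $\chi=(f_2|\cdot)$ equals $1$ on $(b_1\to b_2)$, $(b_2\to b_3)$, $(s_1\to s_2)$ and $0$ on the other matrix units.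

\subsection*{Two subalgebras}
By Section~\ref{sec:left}, the reduction by a nilpotent $f$ may be computed by $C(M;\mathfrak m_f,(f|\cdot))$, where $\mathfrak m_f$ is spanned by the matrix units that move boxes to the right in the left-justified Young diagram of $f$. For $f_2$ the boxes $b_i,s_i$ stand in column $i$. For $f_1$, of type $(3,1,1)$, both $s_1$ and $s_2$ stand in column $1$, and $\mathfrak m_{f_0}$ is spanned by $(s_1\to s_2)$. Reducing first by $f_1$ and then by $f_0$ imposes the constraints of $\mathfrak m_{f_1}\oplus\mathfrak m_{f_0}$. Listing matrix units gives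
\[
\mathfrak m_{f_1}\oplus\mathfrak m_{f_0}=\mathfrak n\oplus\mathbf Ce,\qquad\mathfrak m_{f_2}=\mathfrak n\oplus\mathbf Ce',\qquad e=(s_2\to b_2),\quad e'=(b_1\to s_2),
\]
where $\mathfrak n$ is spanned by $(b_1\to b_2)$, $(b_1\to b_3)$, $(b_2\to b_3)$, $(s_1\to b_2)$, $(s_1\to b_3)$, $(s_2\to b_3)$, $(s_1\to s_2)$; see Figure~\ref{fig:move}. The two algebras differ. Moreover the first one is not $\mathfrak g_{\ge1}$ for a diagonal grading with $f_2$ of degree $-1$: such a grading places $b_i$ at $i$ and $s_j$ at $j+\sigma$, the element $e$ has degree $\ge1$ only if $\sigma\le-1$, and then $(s_1\to b_1)$ has degree $\ge1$ too. But $[e,e']=(b_1\to b_2)$, so $\chi([e,e'])=1$: modulo the constraints of $\mathfrak n$, the currents $J_e$ and $J_{e'}$ are a position and its conjugate momentum. Lemma~\ref{lem:polar} says that it does not matter which of the two is set to zero. This is the heart of Theorem~\ref{thm:stages}.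

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={draw,minimum size=6mm,inner sep=1pt,font=\small}]
\begin{scope}
\foreach \i in {1,2,3} \node (b\i) at (\i,2) {$b_{\i}$};
\node at (1,0) {$s_1$}; \node (s) at (1,1) {$s_2$};
\draw[->] (s) -- (b2); \node[draw=none] at (1.75,1.3) {$e$};
\end{scope}
\begin{scope}[xshift=4cm]
\foreach \i in {1,2,3} \node (b\i) at (\i,2) {$b_{\i}$};
\node at (1,0) {$s_1$}; \node (s) at (1.5,1) {$s_2$};
\draw[->] (s) -- (b2); \draw[->] (b1) -- (s);
\node[draw=none] at (2.1,1.4) {$e$}; \node[draw=none] at (0.9,1.4) {$e'$};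
\end{scope}
\begin{scope}[xshift=8cm]
\foreach \i in {1,2,3} \node (b\i) at (\i,2) {$b_{\i}$};
\node at (1,0) {$s_1$}; \node (s) at (2,1) {$s_2$};
\draw[->] (b1) -- (s); \node[draw=none] at (1.25,1.3) {$e'$};
\end{scope}
\end{tikzpicture}
\caption{Three subalgebras of $\mathfrak{sl}_5$. Each is spanned by $(s_1\to s_2)$ and by the matrix units between a box $b_i$ and any other box that point strictly to the right. As $s_2$ moves from column $1$ to column $2$, the unit $e=(s_2\to b_2)$ is exchanged for $e'=(b_1\to s_2)$; halfway both are present. Left: $\mathfrak m_{f_1}\oplus\mathfrak m_{f_0}$. Right: $\mathfrak m_{f_2}$.}\label{fig:move}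
\end{figure}

\subsection*{The level}
The algebra $\mathfrak{sl}_2=\mathfrak{sl}(\langle s_1,s_2\rangle)$ commutes with $f_1$ and acts on $\mathfrak m_{f_1}$ through two copies of the dual of $\mathbf C^2$, the maps from $\langle s_1,s_2\rangle$ to $\mathbf Cb_2$ and to $\mathbf Cb_3$. By Lemma~\ref{lem:K} the fields $K_v$, $v\in\mathfrak{sl}_2$, are cocycles and have level $k+2=-4/3=k'$.

\subsection*{The characters}
Section~\ref{sec:char} gives this rule for the character of $H^0_f(L_{-N+N/q}(\mathfrak{sl}_N))$. Grade $\mathfrak{gl}_N$ by columns. Every matrix unit of degree $i$ contributes $\prod_{j\ge1}(1-u^{qj-i})$, every element of degree $-i$ in a homogeneous basis of $\mathfrak{gl}_N^f$ contributes $\prod_{j\ge1}(1-u^{j+i})^{-1}$, and one factor of each kind with $i=0$ is removed. Put $\Theta_l=\prod_{s\ge l}(1-u^s)$ and take $f=f_1$, $q=3$. The units $(s_1\to b_c)$ have degrees $0,1,2$, the exponents $3j,3j-1,3j-2$ run once over all integers $\ge1$, and the contribution $\Theta_1$ cancels against the centralizer element $(s_1\to b_1)$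 of degree $0$. The units $(b_c\to s_1)$ have degrees $0,-1,-2$ and contribute $\Theta_3$, which cancels against $(b_3\to s_1)$ of degree $-2$. The same holds with $s_2$ in place of $s_1$. The nine units among the $b$'s have degrees $\{0,1,2\}$, $\{-1,0,1\}$, $\{-2,-1,0\}$ and contribute $\Theta_1\Theta_2\Theta_3$, which cancels against the centralizer elements of degrees $0,-1,-2$ supported on the $b$'s. What remains comes from $\mathfrak{gl}(\langle s_1,s_2\rangle)$ and is $\prod_j\bigl((1-u^{3j})/(1-u^j)\bigr)^3$, the value of the rule for $L_{-4/3}(\mathfrak{sl}_2)$ and $f=0$. The image of $V^{-4/3}(\mathfrak{sl}_2)$ in $H^0_{f_1}(L_k)$ is at least as large as $L_{-4/3}(\mathfrak{sl}_2)$, so it is everything; this is Theorem~\ref{thm:collapse}.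

\subsection*{The common quotient}
For $\mathfrak{sl}_2$, $f_0$ of type $(2)$ and odd $q\ge3$, the units have degrees $0,0,1,-1$ and the centralizer has degrees $0,-1$, so the rule gives $\prod_{j\ge1}(1-u^{qj-1})(1-u^{qj})(1-u^{qj+1})/\Theta_2$. For $q=3$ this is $1$. Hence $H^0_{f_0}(L_{-4/3}(\mathfrak{sl}_2))=\mathbf C$, and both sides of Theorem~\ref{thm:main} are $\mathbf C$ in this example. For $q=5$ the same character is $\prod_{s\equiv2,3\bmod5}(1-u^s)^{-1}$.

\section{Change of polarization}\label{sec:polar}

\begin{lemma}\label{lem:polar}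
Let $\mathfrak u=\mathfrak n\oplus\mathfrak z$ and $\chi$ satisfy \eqref{eq:neutral}, and let $\mathfrak z=E\oplus E'$ with $E,E'$ positive and $[E,E]=[E',E']=0$. Then $\mathfrak n\oplus E$ and $\mathfrak n\oplus E'$ are subalgebras on which $\chi$ is a character, and, naturally in $M\in\mathrm{KL}_\kappa$,
\[
H^\bullet(C(M;\mathfrak n\oplus E,\chi))\cong H^\bullet(\widetilde C(M))\cong H^\bullet(C(M;\mathfrak n\oplus E',\chi)).
\]
These are isomorphisms of vertex algebras if $M$ is a vertex algebra over $V^\kappa$.
\end{lemma}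

Since $E$ and $E'$ are abelian, the last condition of \eqref{eq:neutral} says exactly that $\chi([\cdot,\cdot])$ is a perfect pairing $E\times E'\to\mathbf C$. The complex $\widetilde C(M)$ is symmetric in $E$ and $E'$, so it is the natural intermediary. To compare it with $C(M;\mathfrak n\oplus E,\chi)$ we change variables so that the constraints $J_{y}+\varphi_{y}$, $y\in E'$, become $\varphi_{y}$. This is a translation of $\varphi_y$, and it is generated by the conjugate variables $\varphi_x$, $x\in E$.

\begin{proof}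
By symmetry it suffices to prove the first isomorphism. Put $\mathfrak m=\mathfrak n\oplus E$. It is a subalgebra because $[\mathfrak u,\mathfrak u]\subset\mathfrak n$, and $\chi([\mathfrak m,\mathfrak m])\subset\chi([\mathfrak n,\mathfrak u])+\chi([E,E])=0$. Let $Q_1$ be the element \eqref{eq:Q} for $(\mathfrak m,\chi)$. Choose bases $e_i$ of $E$ and $e'_i$ of $E'$ with $\chi([e_i,e'_l])=\delta_{il}$, and write $F(\mathfrak u)=F(\mathfrak m)\otimes F(E')$. Each $y\in E'$ normalizes $\mathfrak m$; let $K_y=J_y+\psi_{\operatorname{ad}y|_{\mathfrak m}}$. In the cubic part $\frac12\sum_{b,c}\psi_{[b,c]}\psi^*_c\psi^*_b$ of $\widetilde Q$, the terms with $b,c\in E'$ vanish, and the terms with $b=e'_i$, $c\in\mathfrak m$ equal those with $c=e'_i$, $b\in\mathfrak m$, so that together they give $\psi_{\operatorname{ad}e'_i|_{\mathfrak m}}\psi^*_{e'_i}$. Hence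
\[
\widetilde Q=Q_1+\sum_i\varphi_{e_i}\psi^*_{e_i}+\sum_i(K_{e'_i}+\varphi_{e'_i})\psi^*_{e'_i}.
\]
Put
\[
Q'=Q_1+\sum_i\varphi_{e'_i}\psi^*_{e'_i},\qquad A=\Bigl(\sum_iK_{e'_i}\varphi_{e_i}\Bigr)_{(0)}=\sum_i\sum_{j\in\mathbf Z}K_{e'_i(j)}\varphi_{e_i(-1-j)} .
\]

\emph{$A$ is locally nilpotent on $\widetilde C(M)$.} All operators $K_{y(j)}$, $\varphi_{x(l)}$ with $y\in E'$, $x\in E$ commute: $[K_y{}_\lambda K_{y'}]=0$ by Lemma~\ref{lem:K}, since $[y,y']=0$ and both traces vanish by positivity, and $[\varphi_x{}_\lambda\varphi_{x'}]=\chi([x,x'])=0$. A given vector $w$ is killed by all but finitely many summands of $A$, and by commutativity the same summands kill every $A^lw$. A finite sum of commuting locally nilpotent operators is locally nilpotent, so it suffices to find a locally nilpotent factor in each summand. For $j<0$ the factor $\varphi_{e_i(-1-j)}$ is a partial derivative on the polynomial algebra $\Phi$. For $j\ge0$ take $K_{y(j)}=J_{y(j)}+(\psi_{\operatorname{ad}y})_{(j)}$, a sum of two commuting operators. The operator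 $J_{y(j)}$ is locally nilpotent on $M\in\mathrm{KL}_\kappa$: for $j>0$ by definition, and for $j=0$ because $y$ is a nilpotent matrix and $M$ is locally $\mathfrak g$-finite. The ghost part kills $|0\rangle$, and by \eqref{eq:bilinear} its commutator acts on the modes of $\psi$ and $\psi^*$ through the nilpotent maps $\operatorname{ad}y$ and $-(\operatorname{ad}y)^*$; so it is locally nilpotent too. This is the only place where $M\in\mathrm{KL}_\kappa$ is used. Thus $e^A$ is defined on $\widetilde C(M)$ and $\widetilde C(V^\kappa)$, it preserves charge, and $[A,Y(a,z)]=Y(Aa,z)$ gives $e^AY(a,z)e^{-A}=Y(e^Aa,z)$.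

\emph{$e^AQ'=\widetilde Q$.} For $a\in V^\kappa\otimes F(\mathfrak u)$ only $j\ge0$ contributes, so $Aa=\sum_i\sum_{j\ge0}(K_{e'_i(j)}a)\otimes\varphi_{e_i(-1-j)}|0\rangle$. This gives $AK_y=0$ and $A\psi^*_{e'_i}=0$. It gives $A\psi^*_{e_i}=0$, because $e_i^*([y,\mathfrak m])=0$ as $[y,\mathfrak m]\subset\mathfrak n$. By Lemma~\ref{lem:K} and $\chi([e'_i,\mathfrak n])=0$,
\[
[K_{e'_i}{}_\lambda Q_1]=-\sum_l\chi([e'_i,e_l])\psi^*_{e_l}=\psi^*_{e_i},
\]
so $AQ_1=\sum_i\varphi_{e_i}\psi^*_{e_i}$. On $\varphi_v$ only $j=-1$ contributes, so $A\varphi_{e'_i}=K_{e'_i}$ and $A\varphi_{e_i}=0$. Since $A$ is a derivation, $AQ'=\sum_i\varphi_{e_i}\psi^*_{e_i}+\sum_iK_{e'_i}\psi^*_{e'_i}$ and $A^2Q'=0$. Hence $e^AQ'=Q'+AQ'=\widetilde Q$ and $\widetilde Q_{(0)}=e^AQ'_{(0)}e^{-A}$.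

\emph{The decoupled complex.} The pair $(\widetilde C(M),Q'_{(0)})$ is the tensor product of $C(M;\mathfrak m,\chi)$ with $\mathcal T=\Phi\otimes F(E')$, $d_{\mathcal T}=(\sum_i\varphi_{e'_i}\psi^*_{e'_i})_{(0)}$. The creation modes of the generators of $\mathcal T$ supercommute, because two modes $(j),(l)$ have a nonzero bracket only if $j+l=-1$. So $\mathcal T=S(U)$ with $U$ the span of the creation modes, and $d_{\mathcal T}$ is the derivation with $\psi_{e'_i(j)}\mapsto\varphi_{e'_i(j)}\mapsto0$ and $\varphi_{e_i(j)}\mapsto-\psi^*_{e'_i(j)}\mapsto0$. Thus $U$ is acyclic, $d_{\mathcal T}^2=0$, and $H(\mathcal T)=\mathbf C|0\rangle$ by the Koszul lemma. By the K\"unneth formula, $w\mapsto e^A(w\otimes|0\rangle)$ is a quasi-isomorphism $C(M;\mathfrak m,\chi)\to\widetilde C(M)$. It is natural in $M$, and it is a homomorphism if $M$ is a vertex algebra over $V^\kappa$.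
\end{proof}

\section{Left-justified gradings}\label{sec:left}

The Dynkin grading is in general half-integral, and the Dynkin gradings of $f_1$ and $f_2$ place the boxes of $\mathbf a$ in the middle of the diagram. We replace it by an integral grading whose combinatorics is uniform in $f$.

\subsection{Sliding rows}
Let $f\in\mathfrak g=\mathfrak{sl}_N$ have Jordan type $(\ell_1,\dots,\ell_r)$. Take a basis of $\mathbf C^N$ consisting of \emph{boxes} $(s,c)$, $1\le s\le r$, $1\le c\le\ell_s$ (row $s$, column $c$), with $f(s,c)=(s,c-1)$ and $f(s,1)=0$. Put $\chi=(f|\cdot)$. For $\sigma\in\mathbf R^r$ place $(s,c)$ at position $c+\sigma_s$, and let $\mathfrak g^\sigma_i$ consist of the maps raising position by $i$. Then $f\in\mathfrak g^\sigma_{-1}$, and $\chi$ vanishes on $\mathfrak g^\sigma_i$ for $i\ne1$.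

Row $s$ spans the cyclic $\mathbf C[f]$-module generated by $(s,\ell_s)$ with relation $f^{\ell_s}=0$. Hence $\mathfrak{gl}_N^f$ has the homogeneous basis
\begin{equation}\label{eq:centralizer}
z_{s,s',c'}\colon(s,\ell_s)\mapsto(s',c'),\quad1\le c'\le\min(\ell_s,\ell_{s'}),\qquad\deg z_{s,s',c'}=c'+\sigma_{s'}-\ell_s-\sigma_s ,
\end{equation}
where $z_{s,s',c'}$ is $f$-equivariant and zero on the other rows. Taking $c'$ maximal shows that $\mathfrak g^f\subset\mathfrak g^\sigma_{\le0}$ as soon as
\begin{equation}\label{eq:good}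
0\le\sigma_{s'}-\sigma_s\le\ell_s-\ell_{s'}\quad\text{whenever }\ell_s\ge\ell_{s'} .
\end{equation}
Under \eqref{eq:good}, $\operatorname{ad}f\colon\mathfrak g^\sigma_i\to\mathfrak g^\sigma_{i-1}$ is injective for $i>0$. It is, up to sign, the transpose of $\operatorname{ad}f\colon\mathfrak g^\sigma_{1-i}\to\mathfrak g^\sigma_{-i}$ for the trace form, so it is surjective for $i<1$. In particular $\chi([v,w])=([f,v]|w)$ is nondegenerate on $\mathfrak g^\sigma_{1/2}$.

The \emph{left-justified grading} is $\sigma=0$. It is integral and satisfies \eqref{eq:good}. We put $\mathfrak m_f=\mathfrak g^0_{\ge1}$ and, for any $V^\kappa$-module $M$,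
\begin{equation}\label{eq:Hf}
H^\bullet_f(M)=H^\bullet\bigl(C(M;\mathfrak m_f,(f|\cdot))\bigr).
\end{equation}

\begin{lemma}\label{lem:left}
For $M\in\mathrm{KL}_\kappa$, $H^\bullet_f(M)$ is naturally isomorphic to the cohomology of the KRW complex of $M$, as vertex algebras if $M$ is a vertex algebra over $V^\kappa$. Hence $H^i_f(M)=0$ for $i\ne0$, the functor $H^0_f$ is exact on $\mathrm{KL}_\kappa$, and $H^0_f(V^\kappa)\cong\mathcal W^\kappa(\mathfrak g,f)$.
\end{lemma}

\begin{proof}
\emph{One slide.} Let $\sigma$ be integral, let $Z$ be a set of rows with complement $Z'$ and indicator vector $\mathbf 1_Z$, and suppose that $\tau=\sigma+\frac12\mathbf 1_Z$ satisfies \eqref{eq:good}. Write $\operatorname{Hom}(Z,Z')$ for the maps from the span of the boxes in $Z$ to the span of the boxes in $Z'$. Take $\mathfrak n=\mathfrak g^\tau_{\ge1}$, $\mathfrak z=\mathfrak g^\tau_{1/2}$. The first three conditions of \eqref{eq:neutral} hold by degree and the fourth by \eqref{eq:good}. Half-integral degrees occur only between $Z$ and $Z'$, so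 $\mathfrak z=E\oplus E'$ with $E=\operatorname{Hom}(Z,Z')\cap\mathfrak z$, $E'=\operatorname{Hom}(Z',Z)\cap\mathfrak z$, both abelian. On $\operatorname{Hom}(Z,Z')$ the $\tau$-degree is the $\sigma$-degree minus $\frac12$ and the $(\sigma+\mathbf 1_Z)$-degree plus $\frac12$; on $\operatorname{Hom}(Z',Z)$ the signs are reversed; elsewhere the three degrees agree. Therefore $\mathfrak n\oplus E=\mathfrak g^\sigma_{\ge1}$ and $\mathfrak n\oplus E'=\mathfrak g^{\sigma+\mathbf 1_Z}_{\ge1}$, and Lemma~\ref{lem:polar} identifies the cohomologies of $C(M;\mathfrak g^\sigma_{\ge1},\chi)$, of $\widetilde C(M)$ formed with $\mathfrak g^\tau_{\geq1/2}$, and of $C(M;\mathfrak g^{\sigma+\mathbf 1_Z}_{\ge1},\chi)$.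

\emph{From left-justified to nearly centered.} Let $L_1>\dots>L_t$ be the distinct row lengths. All shifts below depend only on the length, and we write $\sigma_i$ for the shift of the rows of length $L_i$. Put $\sigma'_i=\lfloor(L_1-L_i)/2\rfloor$. Starting from $\sigma=0$, for $i=2,\dots,t$ slide all rows of length $\le L_i$ by $1$, exactly $\sigma'_i-\sigma'_{i-1}$ times. At every moment, including the midpoints $\tau$, for $i<i'$ the difference $\sigma_{i'}-\sigma_i$ lies between $0$ and its final value, and
\[
\sigma'_{i'}-\sigma'_i\le\frac{L_1-L_{i'}}2-\frac{L_1-L_i-1}2=\frac{L_i-L_{i'}+1}2\le L_i-L_{i'} .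
\]
So \eqref{eq:good} holds throughout, and $H^\bullet_f(M)\cong H^\bullet(C(M;\mathfrak g^{\sigma'}_{\ge1},\chi))$.

\emph{The Dynkin grading.} The element $\frac12h$ acts on $(s,c)$ by $c-(\ell_s+1)/2$, so the Dynkin grading is given by $\sigma_i=(L_1-L_i)/2$. It satisfies \eqref{eq:good} and equals $\sigma'+\frac12\mathbf 1_Z$, where $Z$ is the set of rows with $\ell_s\not\equiv L_1\pmod2$. The first half of one slide identifies $H^\bullet(C(M;\mathfrak g^{\sigma'}_{\ge1},\chi))$ with the cohomology of the KRW complex; if $Z$ is empty the two complexes are equal. The vanishing is Theorem~\ref{thm:Ar}, and exactness follows from the long exact cohomology sequence.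
\end{proof}

\subsection{The small complex}
From now on $\mathfrak g=\bigoplus_{i\in\mathbf Z}\mathfrak g_i$ is the left-justified grading of $f$, $\mathfrak m=\mathfrak m_f$, and $Q_1$, $d_1$ are the element \eqref{eq:Q} and the differential for $(\mathfrak m,\chi)$. Let $x\in\mathfrak g$ be the diagonal matrix with $[x,v]=iv$ for $v\in\mathfrak g_i$. For an $L_0$-semisimple $M\in\mathrm{KL}_\kappa$ define on $C(M;\mathfrak m,\chi)$ the semisimple operator
\[
D=L_0-J_{x(0)}+D_{\mathrm{gh}},
\]
where $D_{\mathrm{gh}}$ is the grading of $F(\mathfrak m)$ in which, for $b\in\mathfrak g_i$, the field $\psi_b$ has weight $1-i$ and $\psi^*_b$ has weight $i$. A mode $a_{(j)}$ of a field of weight $\Delta$ raises $D$ by $\Delta-j-1$. The field $J_v$, $v\in\mathfrak g_i$, has weight $1-i$. Every term of $Q_1$ has weight $1$ (for $\chi(b)\psi^*_b$ because $\chi(b)\neq0$ forces $i=1$), so $D$ commutes with $d_1$ and grades $H^\bullet_f(M)$, naturally in $M$.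

The complex $C(M;\mathfrak m,\chi)$ is too large for counting: the fields $J_b,\psi_b$ with $b\in\mathfrak m$ have weight $\le0$, so weight spaces are infinite-dimensional, and the charge is unbounded below. These fields come in pairs $\psi_b\mapsto d_1\psi_b$ and should cancel. The problem is to find a $d_1$-stable complement. The currents $J_v$, $v\in\mathfrak g_{\le0}$, do not generate one with the $\psi^*$, since $d_1J_v$ contains $J_{[b,v]}$ and $[b,v]$ may lie in $\mathfrak m$; a ghost correction removes these terms. Let $\pi\colon\mathfrak g\to\mathfrak m$ be the projection along $\mathfrak g_{\le0}$, and for $v\in\mathfrak g_{\le0}$ put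
\[
\hat J_v=J_v+\psi_{\pi\operatorname{ad}v|_{\mathfrak m}} .
\]
Let $C_+(\nu)\subset C(V(\nu);\mathfrak m,\chi)$ be the span of the vectors obtained from $V_\nu\otimes|0\rangle$ by the modes $(-j)$, $j\ge1$, of the $\hat J_v$ and the $\psi^*_b$.

\begin{lemma}\label{lem:small}
\begin{enumerate}
\item[(a)] $C_+(0)$ is a dg vertex subalgebra of $C(V^\kappa;\mathfrak m,\chi)$, and $C_+(\nu)$ is a subcomplex of $C(V(\nu);\mathfrak m,\chi)$. The inclusion is a quasi-isomorphism. The ordered monomials in the above modes, applied to a basis of $V_\nu$, form a basis of $C_+(\nu)$.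
\item[(b)] Let $\mathfrak m_0\subset\mathfrak g_0$ be a subalgebra such that $\mathfrak m\oplus\mathfrak m_0$ is positive for some diagonal grading, and let $\tilde\chi$ be a character of $\mathfrak m\oplus\mathfrak m_0$ extending $\chi|_{\mathfrak m}$. Then $C_+(0)\otimes F(\mathfrak m_0)$ is a dg vertex subalgebra of $C(V^\kappa;\mathfrak m\oplus\mathfrak m_0,\tilde\chi)$, and the inclusion is a quasi-isomorphism. The differential is $d_1+d_0$ with $d_0=(Q_0)_{(0)}$,
\[
Q_0=\sum_{a}(\hat J_a+\tilde\chi(a))\psi^*_a+\tfrac12\sum_a{:}\psi_{\operatorname{ad}a|_{\mathfrak m_0}}\psi^*_a{:},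
\]
where $a$ runs over a basis of $\mathfrak m_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Vertex subalgebra.} The map $v\mapsto\pi\operatorname{ad}v|_{\mathfrak m}$ is the representation of $\mathfrak g_{\le0}$ on $\mathfrak g/\mathfrak g_{\le0}\cong\mathfrak m$. By \eqref{eq:bilinear}, $[\hat J_v{}_\lambda\hat J_w]=\hat J_{[v,w]}+\lambda\cdot\mathrm{const}$, and $[\hat J_v{}_\lambda\psi^*_\xi]$ is a linear combination of $\psi^*$'s. So commutators of modes of the generators are again such modes or scalars. For $w\in V_\nu\otimes|0\rangle$ we have $\hat J_{v(0)}w=vw$, $\hat J_{v(j)}w=0$ for $j>0$, and $\psi^*_{b(j)}w=0$ for $j\ge0$. Moving nonnegative modes to the right, we see that $C_+(\nu)$ is stable under all modes of the generators and is spanned by ordered monomials. Thus $C_+(0)$ is the vertex subalgebra generated by the $\hat J_v,\psi^*_b$, and $C_+(\nu)$ is the $C_+(0)$-submodule generated by $V_\nu$.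

\emph{Stability under $d_1$.} We claim that for $v\in\mathfrak g_{\le0}$ there are constants $\gamma_b$ with
\begin{equation}\label{eq:dJhat}
d_1\hat J_v=\sum_b{:}\hat J_{(1-\pi)[b,v]}\psi^*_b{:}+\sum_b\chi([v,b])\psi^*_b+\sum_b\gamma_b\,\partial\psi^*_b .
\end{equation}
By Lemma~\ref{lem:d}, and since $d_1$ is an odd derivation,
\[
d_1\psi_{\pi\operatorname{ad}v}=\sum_b{:}\bigl(J_{\pi[v,b]}+\chi(\pi[v,b])+\psi_{\operatorname{ad}\pi[v,b]}\bigr)\psi^*_b{:}-\sum_b{:}\psi_{\pi[v,b]}\,d_1\psi^*_b{:} .
\]
Add $d_1J_v$. The coefficient of $\psi^*_b$ involving currents is $J_{[b,v]}+J_{\pi[v,b]}=J_{(1-\pi)[b,v]}$, and $\chi(\pi[v,b])=\chi([v,b])$ because $\chi(\mathfrak g_{\le0})=0$. It remains to compare the terms cubic in ghosts. On $\mathfrak m$ we have $\pi\operatorname{ad}((1-\pi)[b,v])=\pi\operatorname{ad}[b,v]+\operatorname{ad}\pi[v,b]$, so the cubic terms asserted in \eqref{eq:dJhat} minus the actual ones are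
\[
\sum_b{:}\psi_{\pi\operatorname{ad}[b,v]}\psi^*_b{:}+\sum_b{:}\psi_{\pi[v,b]}\,d_1\psi^*_b{:} .
\]
By quasi-associativity, ${:}({:}\psi_a\psi^*_c{:})\psi^*_b{:}$ and ${:}\psi_a(\psi^*_c\psi^*_b){:}$ differ by a multiple of $\partial\psi^*_c$. Up to such terms the first sum is $\sum_{b,c}{:}\psi_{\pi[[b,v],c]}(\psi^*_c\psi^*_b){:}$. Since $\psi^*_c\psi^*_b$ is antisymmetric in $b,c$ and $[[b,v],c]-[[c,v],b]=[[b,c],v]$, this equals $-\frac12\sum_{b,c}{:}\psi_{\pi[v,[b,c]]}(\psi^*_c\psi^*_b){:}$. By Lemma~\ref{lem:d} the second sum is the same expression with sign $+$. This proves \eqref{eq:dJhat}. Together with the formula for $d_1\psi^*_\xi$ it gives $d_1C_+(0)\subset C_+(0)$. For $w\in V_\nu\otimes|0\rangle$, the only term of $\sum_jJ_{b(j)}\psi^*_{b(-1-j)}w$ that survives is $j=0$, while $\psi^*_{b(0)}$ and the zero mode of the cubic term kill $|0\rangle$. So $d_1w=\sum_b\psi^*_{b(-1)}(bw)\in C_+(\nu)$, and $C_+(\nu)$ is a subcomplex.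

In (b), $\mathfrak m$ is an ideal of $\mathfrak m\oplus\mathfrak m_0$. Sorting the cubic terms of \eqref{eq:Q} as in the proof of Lemma~\ref{lem:polar}, the mixed terms give $\sum_a\psi_{\operatorname{ad}a|_{\mathfrak m}}\psi^*_a$, and $\pi\operatorname{ad}a=\operatorname{ad}a$ on $\mathfrak m$ for $a\in\mathfrak g_0$. Hence $Q=Q_1+Q_0$. As $Q_0\in C_+(0)\otimes F(\mathfrak m_0)$, this subalgebra is stable under $d_0$ as well as $d_1$.

\emph{Quasi-isomorphism.} We treat both cases together. Let $(C,d)$ be the large complex, let $\mathcal C$ be $C_+(\nu)$ or $C_+(0)\otimes F(\mathfrak m_0)$, and for $b\in\mathfrak m$ let $I_b=d\psi_b=J_b+\chi(b)+(\text{ghost bilinear})$. Consider the vectors obtained by applying an ordered monomial in the modes $I_{b(-j)}$, followed on the right by an ordered monomial in the $\psi_{b(-j)}$ ($b\in\mathfrak m$, $j\ge1$), to an ordered monomial vector of $\mathcal C$. Filter $C=U(t^{-1}\mathfrak g[t^{-1}])\otimes V_\nu\otimes F$ by the Poincar\'e--Birkhoff--Witt degree in $J$. Ghost operators and scalars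 preserve this filtration, so the symbol of such a vector is obtained by replacing $I_{b(-j)}$ and $\hat J_{v(-j)}$ by $J_{b(-j)}$ and $J_{v(-j)}$. Since $\mathfrak g=\mathfrak m\oplus\mathfrak g_{\le0}$, the symbols form a monomial basis of the associated graded space. So our vectors form a basis of $C$; those without $I$ and $\psi_b$ form a basis of $\mathcal C$.

Let $G_r$ be the span of the basis vectors with at most $r$ modes $I_b,\psi_b$ ($b\in\mathfrak m$). We have $[d,\psi_{b(j)}]=I_{b(j)}$ and $[d,I_{b(j)}]=0$. By \eqref{eq:bilinear}, $[I_b{}_\lambda\psi_c]=\psi_{[b,c]}$, and applying $d$ gives $[I_b{}_\lambda I_c]=I_{[b,c]}$. So reordering negative modes of $I$ and $\psi$ produces only terms with fewer modes, again negative and indexed by $\mathfrak m$. Hence $dG_r\subset G_r$ and $G_r/G_{r-1}\cong S^r(U)\otimes\mathcal C$ as complexes, where $U$ is spanned by the $I_{b(-j)},\psi_{b(-j)}$ with the differential $\psi\mapsto I\mapsto0$. By the Koszul lemma and the K\"unneth formula, $G_r/G_{r-1}$ is acyclic for $r\ge1$. Since $G_0=\mathcal C$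 and $C=\bigcup_rG_r$, the inclusion $\mathcal C\subset C$ is a quasi-isomorphism.
\end{proof}

The small complex lives in charges $\ge0$, so there are no coboundaries in charge $0$, and Lemmas \ref{lem:left} and \ref{lem:small} realize the W-algebra as a subalgebra:
\begin{equation}\label{eq:kernel}
\mathcal W^\kappa(\mathfrak g,f)=\ker\bigl(d_1\colon C_+(0)^0\to C_+(0)^1\bigr),\qquad H^j(C_+(0))=0\ \text{ for }j\neq0 .
\end{equation}
The generators have positive weights: $\hat J_v$ has weight $1+i$ for $v\in\mathfrak g_{-i}$, $i\ge0$, and $\psi^*_b$ has weight $i\ge1$ for $b\in\mathfrak g_i$. So $\mathcal W^\kappa(\mathfrak g,f)$ has $D$-weights in $\mathbf Z_{\ge0}$, finite-dimensional weight spaces, and weight-zero space $\mathbf C|0\rangle$.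

\subsection{The simple quotient}
An ideal of a vertex algebra is a subspace stable under $\partial$ and all modes $a_{(j)}$.

\begin{proposition}\label{prop:simple}
For $\kappa\ne-N$, the algebra $\mathcal W^\kappa(\mathfrak g,f)$ has a unique maximal ideal $\mathcal I$, which contains every proper ideal, and $\mathcal W_\kappa(\mathfrak g,f)=\mathcal W^\kappa(\mathfrak g,f)/\mathcal I$. Every nonzero quotient vertex algebra of $\mathcal W^\kappa(\mathfrak g,f)$ has a unique simple quotient, namely $\mathcal W_\kappa(\mathfrak g,f)$.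
\end{proposition}

\begin{proof}
We show that $D$ is a mode of an element of the algebra, so that every ideal is $D$-graded. With $i_b=\deg b$ put
\[
\omega=\omega_{\mathrm{Sug}}+\partial J_x+\sum_b\bigl(i_b{:}\partial\psi_b\,\psi^*_b{:}+(i_b-1){:}\psi_b\,\partial\psi^*_b{:}\bigr).
\]
By Wick's formula, $[\psi_b{}_\lambda\omega]=-i_b\partial\psi_b-(i_b-1)\lambda\psi_b$ and $[\psi^*_b{}_\lambda\omega]=i_b\lambda\psi^*_b+(i_b-1)\partial\psi^*_b$. By skew-symmetry $[\omega_\lambda\psi_b]=(\partial+(1-i_b)\lambda)\psi_b$ and $[\omega_\lambda\psi^*_b]=(\partial+i_b\lambda)\psi^*_b$. For $v\in\mathfrak g_i$ we have $[\omega_\lambda J_v]=(\partial+(1-i)\lambda)J_v-\kappa\lambda^2(x|v)$. Therefore $\omega_{(1)}=D$ on $C(V^\kappa;\mathfrak m,\chi)$. Call $a$ primary of weight $\Delta$ if $[\omega_\lambda a]=(\partial+\Delta\lambda)a$. The fields $\psi_b,\psi^*_b$ are primary, and so is $J_b$ for $b\in\mathfrak m$, since $(x|b)=0$. For primary fields with zero bracket the integral term in Wick's formula vanishes, so their product is primary and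 weights add. Hence $[\omega_\lambda Q_1]=(\partial+\lambda)Q_1$, so $[Q_1{}_\lambda\omega]=\lambda Q_1$ and $d_1\omega=0$. The class of $\omega$ in $\mathcal W^\kappa(\mathfrak g,f)$ has first mode $D$.

A proper ideal does not contain $|0\rangle$ and is $D$-graded, so it lies in positive weights. Hence the sum $\mathcal I$ of all proper ideals is proper. It is graded for any $\frac12\mathbf Z$-grading by weights $\Delta$ compatible with the products, in particular for the conformal grading of the KRW construction: the operator $g_t=t^{2\Delta}$, $t\in\mathbf C^\times$, satisfies $g_t(a_{(j)}b)=t^{-2j-2}(g_ta)_{(j)}(g_tb)$ and $g_t\partial=t^2\partial g_t$, so it permutes the proper ideals and preserves $\mathcal I$. Thus $\mathcal I$ is also the largest proper graded ideal, and the graded simple quotient is the quotient by $\mathcal I$. The last statement follows, since a simple quotient of a quotient is the quotient by a maximal ideal.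
\end{proof}

\section{Reduction by stages}\label{sec:stages}

We prove Theorem~\ref{thm:stages}. Let $\ell\le q$ be the largest part of $\mathbf a$. In the left-justified diagram of $(q^m,\mathbf a)$ let $B_i$ ($1\le i\le q$) be the span of the boxes in column $i$ of the first $m$ rows, and let $S_j$ ($1\le j\le\ell$) be the span of the boxes in column $j$ of the rows of $\mathbf a$. Put $S=\bigoplus_jS_j\cong\mathbf C^p$. Then $f_2=f_1+f_0$, where $f_1$ is the restriction of $f_2$ to $\bigoplus_iB_i$ and $f_0\in\mathfrak{sl}_p=\mathfrak{sl}(S)$ is the restriction to $S$, each extended by zero. The form $\chi=(f_2|\cdot)$ is nonzero only on the components $\operatorname{Hom}(B_i,B_{i+1})$ and $\operatorname{Hom}(S_j,S_{j+1})$.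

In $\mathfrak m_{f_1}\oplus\mathfrak m_{f_0}$ all columns $S_j$ stand at position $1$ relative to the $B_i$, while in $\mathfrak m_{f_2}$ the column $S_j$ stands at position $j$; among themselves the $S_j$ are ordered in the same way in both. Sliding whole rows cannot connect the two, so we move single columns, and record by a function $\phi$ where $S_j$ stands relative to the $B_i$.

\subsection{A family of subalgebras}
For a nondecreasing $\phi\colon\{1,\dots,\ell\}\to\mathbf R$ define a relation on the symbols $B_i,S_j$ by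
\[
B_i\prec B_{i'}\Leftrightarrow i<i',\quad S_j\prec S_{j'}\Leftrightarrow j<j',\quad S_j\prec B_i\Leftrightarrow\phi(j)<i,\quad B_i\prec S_j\Leftrightarrow i<\phi(j).
\]
It is irreflexive, and it is transitive. For chains $X\prec Y\prec Z$ of mixed type the inequalities are: $BBS$, $i<i'<\phi(j)$; $BSB$, $i<\phi(j)<i'$; $BSS$, $i<\phi(j)\le\phi(j')$; $SBB$, $\phi(j)<i<i'$; $SBS$, $\phi(j)<i<\phi(j')$, which forces $j<j'$; $SSB$, $\phi(j)\le\phi(j')<i$. So
\[
\mathfrak m^\phi=\bigoplus_{X\prec Y}\operatorname{Hom}(X,Y)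
\]
is closed under composition. It is positive for the diagonal grading that places $B_i$ at $i$ and $S_j$ at $\phi(j)+\epsilon j$ with $\epsilon>0$ small.

Call $\phi$ a \emph{staircase} if it is integer-valued and nondecreasing with $\phi(1)=1$ and $\phi(j+1)-\phi(j)\le1$; then $\phi(j)\le j$. For a staircase, $\chi(\mathfrak m^\phi\mathfrak m^\phi)=0$, so $\chi$ is a character of $\mathfrak m^\phi$. Indeed, a product on which $\chi$ is nonzero requires $B_i\prec Y\prec B_{i+1}$ or $S_j\prec Y\prec S_{j+1}$. In the first case $Y$ must be some $S_j$ with $i<\phi(j)<i+1$, which integrality excludes. In the second case $Y$ must be some $B_i$ with $\phi(j)<i<\phi(j+1)\le\phi(j)+1$, which the bound on the steps excludes.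

\begin{lemma}\label{lem:move}
Let $\phi,\phi'$ be staircases that agree except that $\phi(j_0)=c$ and $\phi'(j_0)=c+1$. Then $H^\bullet(C(M;\mathfrak m^\phi,\chi))\cong H^\bullet(C(M;\mathfrak m^{\phi'},\chi))$ naturally in $M\in\mathrm{KL}_\kappa$, as vertex algebras if $M$ is a vertex algebra over $V^\kappa$.
\end{lemma}

\begin{proof}
We have $j_0\ge2$. Next $\phi(j_0-1)=c$, because it is $\le\phi(j_0)$ and $\ge\phi'(j_0)-1$; and if $j_0<\ell$ then $\phi(j_0+1)=c+1$, because it is $\ge\phi'(j_0)$ and $\le\phi(j_0)+1$. Finally $c+1\le j_0\le\ell\le q$, so the column $B_{c+1}$ exists. This is where the bound on the parts of $\mathbf a$ enters: without it there is no column $B_{c+1}$ to pair with $B_c$. Let $\tilde\phi$ agree with $\phi$ except that $\tilde\phi(j_0)=c+\frac12$, and put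
\[
\mathfrak u=\mathfrak m^{\tilde\phi},\quad\mathfrak n=\mathfrak m^\phi\cap\mathfrak m^{\phi'},\quad E=\operatorname{Hom}(S_{j_0},B_{c+1}),\quad E'=\operatorname{Hom}(B_c,S_{j_0}).
\]
Only the relations between $S_{j_0}$ and the $B_i$ vary. The relation $S_{j_0}\prec B_i$ means $i\ge c+1$ for $\phi,\tilde\phi$ and $i\ge c+2$ for $\phi'$. The relation $B_i\prec S_{j_0}$ means $i\le c-1$ for $\phi$ and $i\le c$ for $\tilde\phi,\phi'$. Hence $\mathfrak u=\mathfrak n\oplus E\oplus E'$, $\mathfrak m^\phi=\mathfrak n\oplus E$, $\mathfrak m^{\phi'}=\mathfrak n\oplus E'$. We check the hypotheses of Lemma~\ref{lem:polar}, with $\prec$ taken for $\tilde\phi$.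

A product of two components of $\mathfrak u$ lands in $E$ only if $S_{j_0}\prec Y\prec B_{c+1}$. For $Y=B_i$ this needs $c+\frac12<i<c+1$, and for $Y=S_j$ it needs $j>j_0$ and $\phi(j)<c+1$; both are impossible. A product lands in $E'$ only if $B_c\prec Y\prec S_{j_0}$. For $Y=B_i$ this needs $c<i<c+\frac12$, and for $Y=S_j$ it needs $j<j_0$ and $\phi(j)>c$; both are impossible. So $\mathfrak u\mathfrak u\subset\mathfrak n$. Further $EE=E'E'=0$ and $\chi(E)=\chi(E')=0$, and $\chi([\mathfrak n,\mathfrak u])=0$ because $\mathfrak u=\mathfrak m^\phi+\mathfrak m^{\phi'}$ and $\chi$ is a character of both. For $v\in E$, $w\in E'$ we have $wv=0$ and $\chi([v,w])=\operatorname{tr}(f_2vw)$. Since $f_2\colon B_{c+1}\to B_c$ is an isomorphism, this is the trace pairing of $\operatorname{Hom}(S_{j_0},B_c)$ with $\operatorname{Hom}(B_c,S_{j_0})$, which is perfect.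
\end{proof}

Start from the constant staircase $\phi\equiv1$. For $t=1,\dots,\ell-1$ pass from $j\mapsto\min(j,t)$ to $j\mapsto\min(j,t+1)$ by raising the value from $t$ to $t+1$ at $j=\ell,\ell-1,\dots,t+1$, in this order. Each intermediate function equals $\min(j,t)$ for $j<j_0$ and $t+1$ for $j\ge j_0$, with $j_0\ge t+1$, so it is a staircase. We end at $\phi(j)=j$, for which $\mathfrak m^\phi=\mathfrak m_{f_2}$. Writing $\mathfrak m$ for the algebra of the constant staircase, we obtain from Lemma~\ref{lem:move} an isomorphism of vertex algebras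
\begin{equation}\label{eq:moved}
H^\bullet(C(V^\kappa;\mathfrak m,\chi))\cong H^\bullet_{f_2}(V^\kappa).
\end{equation}

\subsection{The double complex}
\begin{proof}[Proof of Theorem~\ref{thm:stages}]
For $\phi\equiv1$ we have $\mathfrak m=\mathfrak m_1\oplus\mathfrak m_0$ with
\[
\mathfrak m_1=\bigoplus_{i<i'}\operatorname{Hom}(B_i,B_{i'})\oplus\bigoplus_{i\ge2}\operatorname{Hom}(S,B_i)=\mathfrak m_{f_1},\qquad\mathfrak m_0=\bigoplus_{j<j'}\operatorname{Hom}(S_j,S_{j'})=\mathfrak m_{f_0},
\]
and $\chi$ restricts to $\chi_1=(f_1|\cdot)$ on $\mathfrak m_1$ and to $\chi_0=(f_0|\cdot)$ on $\mathfrak m_0$. Use the left-justified grading of $f_1$, in which $\mathfrak{sl}_p\subset\mathfrak g_0$, and let $C_+(0)$, $Q_1$, $d_1$ be formed for $f_1$. Put $\mathcal U=\mathcal W^\kappa(\mathfrak{sl}_n,f_1)\subset C_+(0)^0$ as in \eqref{eq:kernel}.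

For $v\in\mathfrak{sl}_p$ the field $K_v=J_v+\psi_{\operatorname{ad}v|_{\mathfrak m_1}}$ equals $\hat J_v\in C_+(0)^0$. Since $\chi_1([v,b])=([f_1,v]|b)=0$ and $v$ has degree $0$, Lemma~\ref{lem:K} gives $[K_v{}_\lambda Q_1]=0$, so $K_v\in\mathcal U$. As an $\mathfrak{sl}_p$-module, $\mathfrak m_1$ is the sum of a trivial module and $\bigoplus_{i=2}^qS^*\otimes B_i$, which consists of $m(q-1)$ copies of $S^*$. The trace form of $S^*$ is $(v|w)$, so $[K_v{}_\lambda K_w]=K_{[v,w]}+\lambda(\kappa+m(q-1))(v|w)$, and $J_v\mapsto K_v$ defines $\eta$.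

Let $\mathcal C=C_+(0)\otimes F(\mathfrak m_0)$, with differential $d=d_1+d_0$ as in Lemma~\ref{lem:small}(b). The element $Q_0$ is the element \eqref{eq:Q} for $(\mathfrak m_0,\chi_0)$ with $J_a$ replaced by $K_a=\eta(J_a)$. It lies in $\mathcal U\otimes F(\mathfrak m_0)$, on which $d_1=0$. So $\mathcal U\otimes F(\mathfrak m_0)$ is a dg vertex subalgebra of $\mathcal C$, equal to $C(\mathcal U;\mathfrak m_{f_0},\chi_0)$, and its cohomology is $H^\bullet_{f_0}(\mathcal U)$.

We show that the quotient $\overline{\mathcal C}=(C_+(0)/\mathcal U)\otimes F(\mathfrak m_0)$ is acyclic. It is bigraded by the $\mathfrak m_0$-charge $i\in\mathbf Z$ and the $\mathfrak m_1$-charge $j\ge0$, and $d_0,d_1$ have bidegrees $(1,0),(0,1)$. By \eqref{eq:kernel} the complex $C_+(0)/\mathcal U$ is acyclic, so $\overline{\mathcal C}$ is $d_1$-acyclic. Let $y=\sum_{i\ge i_0}y_{i,t-i}$ be a $d$-cocycle of total degree $t$. The component of $dy$ of bidegree $(i_0,t-i_0+1)$ is $d_1y_{i_0,t-i_0}$, so $y_{i_0,t-i_0}=d_1y'$ with $y'$ of bidegree $(i_0,t-i_0-1)$,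 and $y-dy'$ has components only for $i\ge i_0+1$. Since $j\ge0$ forces $i\le t$, finitely many steps write $y$ as a coboundary. This termination is the reason for passing to the small complex.

Hence both inclusions $C(\mathcal U;\mathfrak m_{f_0},\chi_0)\subset\mathcal C\subset C(V^\kappa;\mathfrak m,\chi)$ are quasi-isomorphisms of dg vertex algebras, the second by Lemma~\ref{lem:small}(b). By \eqref{eq:moved}, $H^\bullet_{f_0}(\mathcal U)\cong H^\bullet_{f_2}(V^\kappa)$, and Lemma~\ref{lem:left} for $f_2$ finishes the proof.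
\end{proof}

\section{A product formula at level $-N+N/q$}\label{sec:char}

Throughout this section $N\ge2$ and $q\ge2$ are coprime, $\kappa=-N+N/q$, $\mathfrak g=\mathfrak{sl}_N$, and $f$ has Jordan type $(\ell_1,\dots,\ell_r)$ with all $\ell_s\le q$. Note that $\kappa+N>0$. We write $\operatorname{ch}_D=\operatorname{tr}u^D$, and for $1\le\ell,\ell'\le q$ we put
\[
\Pi_{\ell,\ell'}=\prod_{j\ge1}\frac{\prod_{c=1}^{\ell}\prod_{c'=1}^{\ell'}(1-u^{qj+c-c'})}{\prod_{c'=1}^{\min(\ell,\ell')}(1-u^{j+\ell-c'})} .
\]

\begin{proposition}\label{prop:product}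
We have
\[
\operatorname{ch}_DH^0_f(L_\kappa(\mathfrak g))=\prod_{j\ge1}\frac{1-u^j}{1-u^{qj}}\cdot\prod_{s,s'=1}^r\Pi_{\ell_s,\ell_{s'}} .
\]
In particular $H^0_f(L_\kappa(\mathfrak g))\ne0$.
\end{proposition}

\begin{lemma}\label{lem:cancel}
$\Pi_{\ell,\ell'}=1$ if $\ell=q$ or $\ell'=q$.
\end{lemma}

\begin{proof}
Let $\Theta_l=\prod_{s\ge l}(1-u^s)$. If $\ell'=q$, then $qj-c'$ runs once over $\mathbf Z_{\ge0}$, so the numerator is $\prod_{c=1}^\ell\Theta_c$; the denominator is $\prod_{c'=1}^\ell\Theta_{\ell-c'+1}$, the same product. If $\ell=q$, then $qj+c$ runs once over $\mathbf Z_{\ge q+1}$, so numerator and denominator both equal $\prod_{c'=1}^{\ell'}\Theta_{q+1-c'}$.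
\end{proof}

To prove the proposition we write the character of $L_\kappa$ both as a product and as an alternating sum of characters of Weyl modules, compute the reduction of each Weyl module from the small complex, and show that the reduction may be applied term by term to the infinite sum.

\subsection{The character of $L_\kappa$}
Let $\Delta$ be the roots of $\mathfrak g$, $W$ its Weyl group. The weight space of $\widehat{\mathfrak g}$ is $\mathfrak h^*\oplus\mathbf C\Lambda_0\oplus\mathbf C\delta$ with $(\Lambda_0,\delta)=1$, $(\Lambda_0,\Lambda_0)=(\delta,\delta)=0$ and $\Lambda_0,\delta$ orthogonal to $\mathfrak h^*$. The real roots are $\beta=\alpha+j\delta$, of square length $2$; such a root is positive if $j>0$, or $j=0$ and $\alpha>0$. Put $\hat\rho=\rho+N\Lambda_0$, $w\circ\Lambda=w(\Lambda+\hat\rho)-\hat\rho$, $\varepsilon(w)=\det w$, $u=e^{-\delta}$ and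
\[
R(u)=\prod_{j\ge1}(1-u^j)^{N-1}\prod_{\alpha\in\Delta}(1-u^je^\alpha),\qquad R_0=\prod_{\alpha>0}(1-e^{-\alpha}).
\]
The Verma module $M(\Lambda)$ has character $e^\Lambda/(R_0R(u))$. The affine Weyl group $\widehat W$ acts faithfully on $\mathfrak h^*\oplus\mathbf C\delta$, the stabilizer of $\hat\rho$ is trivial, and the denominator identity reads $\sum_{w\in\widehat W}\varepsilon(w)e^{w\hat\rho-\hat\rho}=R_0R(u)$. A real root $\beta$ is \emph{integral} for $\Lambda$ if $(\Lambda+\hat\rho,\beta)\in\mathbf Z$, and $\widehat W(\Lambda)$ is generated by the reflections in the integral roots. The weight $\Lambda$ is \emph{admissible} if $(\Lambda+\hat\rho,\beta)\notin\mathbf Z_{\le0}$ for all positive real $\beta$ and the integral roots span the same $\mathbf Q$-space as all real roots. For admissible $\Lambda$, Kac and Wakimoto \cite{KW} proved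
\begin{equation}\label{eq:KW}
\operatorname{ch}L(\Lambda)=\sum_{w\in\widehat W(\Lambda)}\varepsilon(w)\operatorname{ch}M(w\circ\Lambda).
\end{equation}
We drop the factor $e^{\kappa\Lambda_0}$ and let $u$ record the eigenvalue of $L_0$, so that $\operatorname{ch}V(\nu)=u^{h_\nu}\operatorname{ch}V_\nu/R(u)$.

\begin{lemma}\label{lem:KW}
We have $\operatorname{ch}L_\kappa=R(u^q)/R(u)$. There are $c_\nu\in\{0,\pm1\}$, $\nu\in P_+$, with
\begin{equation}\label{eq:alt}
\operatorname{ch}L_\kappa=\sum_\nu c_\nu\operatorname{ch}V(\nu),\qquad\sum_\nu c_\nu u^{h_\nu}\operatorname{ch}V_\nu=R(u^q).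
\end{equation}
\end{lemma}

\begin{proof}
Let $\Lambda=\kappa\Lambda_0$ and $\mu=\Lambda+\hat\rho=\rho+\frac Nq\Lambda_0$. Then $(\mu,\alpha+j\delta)=(\rho,\alpha)+jN/q$, which is an integer if and only if $q\mid j$, because $\gcd(N,q)=1$. Let $\iota$ be the isometry of $\mathfrak h^*\oplus\mathbf C\delta$ that fixes $\mathfrak h^*$ and sends $\delta$ to $q\delta$. It maps the real roots bijectively onto the integral roots, preserving positivity, and
\[
(\mu,\iota(\alpha+l\delta))=(\rho,\alpha)+lN=(\hat\rho,\alpha+l\delta).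
\]
This is positive for positive roots, since $|(\rho,\alpha)|\le N-1$. So $\Lambda$ is admissible. Conjugation by $\iota$ sends $s_\beta$ to $s_{\iota\beta}$, and by faithfulness it defines an isomorphism $w\mapsto w'$ from $\widehat W$ onto $\widehat W(\Lambda)$ that preserves $\varepsilon$. We have $w'\mu-\mu=\iota(w\hat\rho-\hat\rho)$: for $w=s_\beta$ both sides are $-(\hat\rho,\beta)\iota\beta$, and the identity passes to products because $w_1'w_2'\mu-\mu=w_1'(w_2'\mu-\mu)+(w_1'\mu-\mu)$. Applying $\iota$ to the denominator identity gives $\sum_{w'}\varepsilon(w')e^{w'\mu-\mu}=R_0R(u^q)$, and \eqref{eq:KW} gives the first claim. Also, $\mu$ has trivial stabilizer in $\widehat W(\Lambda)$.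

Group the sum \eqref{eq:KW} by cosets $Wy$ of $W\subset\widehat W(\Lambda)$. For $\alpha\in\Delta$, $(y\mu,\alpha)=(\mu,y^{-1}\alpha)$ is a nonzero integer, so each coset has a unique representative $y$ with $y\circ\Lambda=\kappa\Lambda_0+\nu-h\delta$, $\nu\in P_+$. By the Weyl character formula the coset contributes $\varepsilon(y)u^h\operatorname{ch}V_\nu/R(u)$. From $(y\mu,y\mu)=(\mu,\mu)$ we get $|\nu+\rho|^2-2h(\kappa+N)=|\rho|^2$, that is, $h=h_\nu$. So $\nu$ determines $y\mu$, hence $y$, and each $\nu$ occurs at most once. This is the first formula in \eqref{eq:alt}; multiplying by $R(u)$ gives the second.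
\end{proof}

\begin{remark}
Coprimality is needed here. If $g=\gcd(N,q)>1$ and $\theta$ is the highest root, the positive root $-\theta+(q/g)\delta$ pairs with $\mu$ to the integer $N/g-N+1\le0$, so $\kappa\Lambda_0$ is not admissible.
\end{remark}

\subsection{Reduction of Weyl modules}

\begin{lemma}\label{lem:weyl}
Let $\operatorname{ch}V_\nu(u^{-x})=\operatorname{tr}_{V_\nu}u^{-x}$. At every noncritical level,
\[
\operatorname{ch}_DH^0_f(V(\nu))=u^{h_\nu}\operatorname{ch}V_\nu(u^{-x})\,\mathcal P_f,\qquad\mathcal P_f=\prod_{j\ge1}\prod_{i\ge0}(1-u^{j+i})^{-\dim\mathfrak g^f_{-i}} .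
\]
In particular $\operatorname{ch}_D\mathcal W^\kappa(\mathfrak g,f)=\mathcal P_f$.
\end{lemma}

\begin{proof}
By Lemmas \ref{lem:left} and \ref{lem:small}(a), the cohomology of $C_+(\nu)$ is $H^0_f(V(\nu))$. On $V_\nu$ we have $D=h_\nu-x$. The mode $\hat J_{v(-j)}$, $v\in\mathfrak g_{-i}$, raises $D$ by $j+i\ge1$, and the odd mode $\psi^*_{b(-j)}$, $b\in\mathfrak g_{i+1}$, of charge $1$, also raises $D$ by $j+i$ ($i\ge0$). So the weight spaces are finite-dimensional, and the Euler characteristic computed from the monomial basis is $u^{h_\nu}\operatorname{ch}V_\nu(u^{-x})\prod_{j\ge1,\,i\ge0}(1-u^{j+i})^{\dim\mathfrak g_{i+1}-\dim\mathfrak g_{-i}}$. Now $\dim\mathfrak g_{i+1}=\dim\mathfrak g_{-i-1}$, and $\operatorname{ad}f\colon\mathfrak g_{-i}\to\mathfrak g_{-i-1}$ is surjective with kernel $\mathfrak g^f_{-i}$.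
\end{proof}

Return to $\kappa=-N+N/q$. Every weight $\gamma$ of $V_\nu$ has $\gamma(x)\le|\nu||x|$, so $H^0_f(V(\nu))$ has $D$-weights $\ge h_\nu-|\nu||x|$. Since $h_\nu\ge|\nu|^2/2(\kappa+N)$ and $\kappa+N>0$, for each $\tau\in\mathbf R$ the set
\[
\mathcal S_\tau=\{\nu\in P_+:h_\nu-|\nu||x|\le\tau\}
\]
is finite. Fix for each $\tau$ a number $b_\tau\ge h_\nu$ for all $\nu\in\mathcal S_\tau$.

\subsection{Additivity}
Exactness of $H^0_f$ handles finite filtrations, but the modules $V(\nu)$ are not assumed to have finite length and \eqref{eq:alt} is an infinite sum. The remedy is that the part of $H^0_f(M)$ of $D$-weight $\le\tau$ sees only the part of $M$ of $L_0$-weight $\le b_\tau$. Let $\mathcal K$ be the class of $M\in\mathrm{KL}_\kappa$ on which $L_0$ is semisimple with finite-dimensional eigenspaces and real spectrum bounded below. It is closed under subquotients and contains all $V(\nu)$. Let $M_{\le b}$ be the sum of the $L_0$-eigenspaces with eigenvalue $\le b$; it is finite-dimensional if the spectrum lies in finitely many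 cosets of $\mathbf Z$, and we include the finite-dimensionality of all $M_{\le b}$ in the definition of $\mathcal K$.

\begin{lemma}\label{lem:add}
Let $M\in\mathcal K$ and $c_\nu\in\mathbf Z$ satisfy $\operatorname{ch}M=\sum_\nu c_\nu\operatorname{ch}V(\nu)$. Then $\operatorname{ch}_DH^0_f(M)=\sum_\nu c_\nu\operatorname{ch}_DH^0_f(V(\nu))$.
\end{lemma}

\begin{proof}
By exactness, $H^0_f$ of a quotient of $V(\nu)$ is a quotient of $H^0_f(V(\nu))$, so its part of $D$-weight $\le\tau$ is finite-dimensional, and zero if $\nu\notin\mathcal S_\tau$.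

\emph{Claim 1. If $M\in\mathcal K$ has $L_0$-spectrum $>b_\tau$, then $H^0_f(M)_{D\le\tau}=0$.} The module $M$ is the union of the submodules $M'=U(\widehat{\mathfrak g})M_{\le b}$, and $H^0_f$ commutes with directed unions. The space $M_{\le b}$ is $\mathfrak g[t]$-stable. Filtering it by increasing $L_0$-eigenvalue and refining, we get $\mathfrak g[t]$-submodules $0=U_0\subset U_1\subset\dots\subset U_l=M_{\le b}$ with $U_i/U_{i-1}\cong V_{\nu_i}$ killed by $t\mathfrak g[t]$. Then $U(\widehat{\mathfrak g})U_i/U(\widehat{\mathfrak g})U_{i-1}$ is a quotient of $V(\nu_i)$. If it is nonzero, $h_{\nu_i}$ is an eigenvalue of $L_0$ on $M$, so $h_{\nu_i}>b_\tau$ and $\nu_i\notin\mathcal S_\tau$. By exactness $H^0_f(M')_{D\le\tau}=0$.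

\emph{Claim 2. For every $b$, every $M\in\mathcal K$ has a finite filtration whose subquotients are modules $L(\nu)$ or have $L_0$-spectrum $>b$.} Use induction on $\dim M_{\le b}$; for $M_{\le b}=0$ there is nothing to show. Otherwise take a simple $\mathfrak g$-submodule $V_\nu$ of the lowest $L_0$-eigenspace. It generates a quotient $M_1$ of $V(\nu)$, with maximal proper submodule $M_2$ and $M_1/M_2=L(\nu)$. As $L(\nu)_{\le b}\ne0$, the induction hypothesis applies to $M_2$ and $M/M_1$.

Given such a filtration, $\operatorname{ch}M\equiv\sum_{h_\mu\le b}m_\mu\operatorname{ch}L(\mu)$ modulo powers $u^h$ with $h>b$, where $m_\mu$ is the number of subquotients $L(\mu)$. The character of $L(\mu)$ begins with $u^{h_\mu}\operatorname{ch}V_\mu$, and the $\operatorname{ch}V_\mu$ are linearly independent. By induction on $h_\mu$, the coefficients in such a congruence are determined by its left side. Hence $[M:L(\mu)]:=m_\mu$ does not depend on the filtration or on $b\ge h_\mu$, and the hypothesis of the lemma gives $[M:L(\mu)]=\sum_\nu c_\nu[V(\nu):L(\mu)]$,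 a finite sum because only $h_\nu\le h_\mu$ contribute. With $b=b_\tau$, exactness and the two claims give, for every $M'\in\mathcal K$,
\[
\operatorname{ch}_DH^0_f(M')_{D\le\tau}=\sum_{\mu\in\mathcal S_\tau}[M':L(\mu)]\operatorname{ch}_DH^0_f(L(\mu))_{D\le\tau} .
\]
Apply this to $M'=M$ and to each $M'=V(\nu)$. All sums are finite, and we get $\operatorname{ch}_DH^0_f(M)_{D\le\tau}=\sum_\nu c_\nu\operatorname{ch}_DH^0_f(V(\nu))_{D\le\tau}$ for every $\tau$.
\end{proof}

\subsection{Substitution}
\begin{proof}[Proof of Proposition~\ref{prop:product}]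
By Lemmas \ref{lem:KW}, \ref{lem:weyl} and \ref{lem:add},
\[
\operatorname{ch}_DH^0_f(L_\kappa)=\mathcal P_f\cdot\sum_\nu c_\nu u^{h_\nu}\operatorname{ch}V_\nu(u^{-x}).
\]
The sum arises from the second identity in \eqref{eq:alt} by the substitution $u^he^\gamma\mapsto u^{h-\gamma(x)}$. It may be performed on both sides if, on each side, only finitely many monomials of the expansion have new exponent $\le\tau$. On the left only $\nu\in\mathcal S_\tau$ contribute such monomials. On the right we use $\ell_s\le q$: all positions lie in $\{1,\dots,q\}$, so $|\alpha(x)|\le q-1$, and the factor $1-u^{qj}e^\alpha$ becomes $1-u^{qj-\alpha(x)}$ with $qj-\alpha(x)\ge qj-q+1\ge j$. So only finitely many terms of the expanded product have new exponent $\le\tau$. Therefore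
\[
\operatorname{ch}_DH^0_f(L_\kappa)=\mathcal P_f\cdot\prod_{j\ge1}(1-u^{qj})^{N-1}\prod_{\alpha\in\Delta}(1-u^{qj-\alpha(x)}).
\]
In $\mathfrak{gl}_N$, the matrix unit from $(s,c)$ to $(s',c')$ has degree $c'-c$ and gives the factors $1-u^{qj+c-c'}$, which make up the numerator of $\Pi_{\ell_s,\ell_{s'}}$. By \eqref{eq:centralizer} the element $z_{s,s',c'}$ has degree $-(\ell_s-c')$ and gives the factors $(1-u^{j+\ell_s-c'})^{-1}$, which make up the denominator. Passing from $\mathfrak{gl}_N$ to $\mathfrak{sl}_N$ removes one of the $N$ diagonal factors $\prod_j(1-u^{qj})$ and one centralizer element of degree $0$. This is the stated formula. All exponents are positive, so the series has constant term $1$.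
\end{proof}

If some $\ell_s$ exceeded $q$, the boxes $(s,1)$ and $(s,q+1)$ would produce the factor $1-u^{q+1-(q+1)}=0$, and the argument would give no nonvanishing.

\section{Collapse and the main theorem}\label{sec:final}

Let $n,q,m,p,\mathbf a$ be as in Theorem~\ref{thm:main}, and let $\mathcal U=\mathcal W^k(\mathfrak{sl}_n,f_1)$. By \eqref{eq:levels}, the homomorphism $\eta$ of Theorem~\ref{thm:stages} is defined on $V^{k'}(\mathfrak{sl}_p)$. Both $k\ne-n$ and $k'\ne-p$ are noncritical.

\begin{proof}[Proof of Theorem~\ref{thm:collapse}]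
Let $\mathcal A=H^0_{f_1}(L_k(\mathfrak{sl}_n))$. The type $(q^m,1^p)$ has all parts $\le q$, and by Lemma~\ref{lem:cancel} only the $p^2$ pairs of rows of length $1$ contribute to Proposition~\ref{prop:product}. Since $\Pi_{1,1}=\prod_j(1-u^{qj})/(1-u^j)$,
\[
\operatorname{ch}_D\mathcal A=\prod_{j\ge1}\Bigl(\frac{1-u^{qj}}{1-u^j}\Bigr)^{p^2-1}.
\]
Proposition~\ref{prop:product} applies also to $\mathfrak{sl}_p$ with $f=0$, because $p\ge2$ and $\gcd(p,q)=1$. There $H^0_f(M)=M$ and $D=L_0$, and it gives the same product for $\operatorname{tr}u^{L_0}$ on $L_{k'}(\mathfrak{sl}_p)$. The map $V^{k'}(\mathfrak{sl}_p)\to\mathcal A$ respects the gradings, since $K_v$ has $D$-weight $1$. As $\mathcal A\ne0$, its vacuum is nonzero, so the kernel is a proper ideal and is contained in the maximal ideal (Proposition~\ref{prop:simple} with $f=0$). Hence in each weight $\dim\mathcal A\ge\dim(\text{image})\ge\dim L_{k'}(\mathfrak{sl}_p)=\dim\mathcal A$. All dimensions are finite, so the map is surjective and its kernel is the maximal ideal.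
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:collapse} the canonical surjection factors as $V^{k'}(\mathfrak{sl}_p)\xrightarrow{\eta}\mathcal U\to L_{k'}(\mathfrak{sl}_p)$, through homomorphisms of vertex algebras over $V^{k'}(\mathfrak{sl}_p)$. Apply the functor $H^0_{f_0}$, which is defined on all such algebras. By Lemma~\ref{lem:left} and Theorem~\ref{thm:stages} we obtain homomorphisms of vertex algebras
\[
\mathcal W^{k'}(\mathfrak{sl}_p,f_0)\longrightarrow H^0_{f_0}(\mathcal U)\cong\mathcal W^k(\mathfrak{sl}_n,f_2)\longrightarrow H^0_{f_0}(L_{k'}(\mathfrak{sl}_p)).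
\]
The composite is induced by the surjection $V^{k'}(\mathfrak{sl}_p)\to L_{k'}(\mathfrak{sl}_p)$ of modules in $\mathrm{KL}_{k'}$, so it is surjective by the exactness in Lemma~\ref{lem:left}. Hence the last map is surjective too; no exactness is needed for $\mathcal U$ itself. The target is nonzero by Proposition~\ref{prop:product}, since the parts of $\mathbf a$ are at most $q$ and $\gcd(p,q)=1$. Thus $H^0_{f_0}(L_{k'}(\mathfrak{sl}_p))$ is a nonzero quotient of both $\mathcal W^{k'}(\mathfrak{sl}_p,f_0)$ and $\mathcal W^k(\mathfrak{sl}_n,f_2)$. By Proposition~\ref{prop:simple} it has a unique simple quotient, which is isomorphic to $\mathcal W_{k'}(\mathfrak{sl}_p,f_0)$ and to $\mathcal W_k(\mathfrak{sl}_n,f_2)$.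
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ar}
T.~Arakawa, \emph{Associated varieties of modules over Kac--Moody algebras and $C_2$-cofiniteness of W-algebras}, IMRN (2015).

\bibitem{KW}
Kac and Wakimoto, PNAS (1988).

\bibitem{stages}
\emph{Reduction by stages for W-algebras and applications}, \texttt{https://github.com/thibjrd/thibjrd.github.io}.

\end{thebibliography}
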